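\title{A partition theorem for hypergraph Lagrangians and disjoint unions of $\lambda$-perfect hypergraphs}

\begin{abstract}
An $r$-uniform hypergraph $H$ on $t$ vertices is $\lambda$-perfect if no $H$-free $r$-uniform hypergraph has a larger Lagrangian than the clique $K^r_{t-1}$. We prove the conjecture that, for every $r\ge3$, the disjoint union of two $\lambda$-perfect $r$-graphs with sufficiently many vertices is $\lambda$-perfect. The result follows from a partition theorem: if the Lagrangian of an $r$-graph exceeds that of a clique of order $a+b+1$, with $a$ and $b$ large, then its vertex set splits into two parts whose Lagrangians exceed those of cliques of orders $a$ and $b$. The proof measures how far an optimal weighting is from the uniform weighting of a clique. When it is far, a random partition works; when it is close, the partition is found by a deterministic rounding procedure.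
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix an integer $r\ge3$. An \emph{$r$-graph} $F$ consists of a finite vertex set $V(F)$ and a set $E(F)$ of $r$-element subsets of $V(F)$, the edges. We say that $F$ \emph{contains} $H$ if some subgraph of $F$, not necessarily induced, is isomorphic to $H$; otherwise $F$ is \emph{$H$-free}. We write $F[W]$ for the subgraph induced on $W\subseteq V(F)$, $K^r_m$ for the complete $r$-graph on $m$ vertices, and $G\cup H$ for the disjoint union of $G$ and $H$.

For $x\in[0,\infty)^{V(F)}$ let $\lambda(F,x)=\sum_{e\in E(F)}\prod_{v\in e}x_v$. The \emph{Lagrangian} of $F$ is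
\[
\lambda(F)=\max\Bigl\{\lambda(F,x):\ x\in[0,1]^{V(F)},\ \sum_vx_v=1\Bigr\},
\]
with $\lambda(F)=0$ if $V(F)$ is empty, and a vector attaining the maximum is \emph{optimal}. We abbreviate $\Lambda(F)=r!\,\lambda(F)$. If $r$ vertices are drawn independently from the distribution $x$, then $r!\,\lambda(F,x)$ is the probability that they are distinct and form an edge. Thus $\Lambda(F)$ is the largest such probability over all distributions; it is less than $1$, since the same vertex may be drawn twice, and it does not decrease when vertices or edges are added to $F$.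

Cliques provide the scale. For $z>0$ and $k\ge0$ put
\[
f_k(z)=\prod_{i=0}^{k-1}\Bigl(1-\frac iz\Bigr),\qquad f=f_r .
\]
On $[r-1,\infty)$ the function $f$ increases strictly from $0$ to $1$. Maclaurin's inequality states that the $r$-th elementary symmetric polynomial of $x_1,\dots,x_m\ge0$ is at most $\binom mr\bigl(\frac1m\sum_ix_i\bigr)^r$, so the uniform vector is optimal for $K^r_m$ and
\[
\Lambda(K^r_m)=f(m)\qquad\text{for all integers } m\ge r-1 .
\]
The \emph{order} of $F$ is the real number $N\ge r-1$ with $f(N)=\Lambda(F)$. A clique on $m\ge r-1$ vertices has order $m$; in general the order need not be an integer.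

The \emph{Lagrangian density} of an $r$-graph $H$ is
\[
\pi_\lambda(H)=\sup\{\Lambda(F):\ F\text{ is an $H$-free $r$-graph}\}.
\]
If $H$ has $t$ vertices, then $K^r_{t-1}$ is $H$-free for the plainest of reasons, so $\pi_\lambda(H)\ge\Lambda(K^r_{t-1})$. The $r$-graph $H$ is \emph{$\lambda$-perfect} if equality holds. For $t\ge r$ this means that every $r$-graph of order greater than $t-1$ contains $H$: having too few vertices is the best way to avoid $H$.

Is this property preserved by disjoint unions? Let $G$ and $H$ be $\lambda$-perfect with $t$ and $s$ vertices, and let $F$ have order greater than $t+s-1$. If $F$ is a clique, it has at least $t+s$ vertices and splits into cliques of orders at least $t$ and $s$. One would guess that a general $F$ also splits into parts of orders greater than $t-1$ and $s-1$, and these parts contain $G$ and $H$. For small $t$ and $s$ the guess is wrong.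

\begin{example}\label{ex:star}
A single edge is $\lambda$-perfect: here $t=r$, and both $\pi_\lambda$ and $\Lambda(K^r_{r-1})$ vanish. Let $M$ be the union of two disjoint edges, on $2r$ vertices. The $r$-graph on $m+1$ vertices consisting of all edges through a fixed vertex $o$ is $M$-free. Weight $\mu$ on $o$ and $(1-\mu)/m$ on each other vertex gives $r!\,\lambda=r\mu(1-\mu)^{r-1}f_{r-1}(m)$. Taking $\mu=1/r$, which maximizes $r\mu(1-\mu)^{r-1}$, and letting $m\to\infty$, we get $\pi_\lambda(M)\ge(1-\frac1r)^{r-1}>\frac1e$. On the other hand, $1-u\le e^{-u}$ gives $f(2r-1)\le e^{-r(r-1)/(2(2r-1))}$, which is at most $\frac1e$ for $r\ge5$ because $r^2-5r+2\ge0$. For $r=4$ we have $f(7)=\frac{840}{2401}<\frac{27}{64}=(1-\frac14)^3$. So $M$ is not $\lambda$-perfect for $r\ge4$.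
\end{example}

Some lower bound on the number of vertices is therefore needed when $r\ge4$. The following conjecture is posed in \cite{AC23}.

\begin{quote}
\emph{For $r\ge3$ there exists $n$ such that if $G$ and $H$ are $\lambda$-perfect $r$-graphs with at least $n$ vertices, then $G\cup H$ is $\lambda$-perfect.}
\end{quote}

We prove it.

\begin{theorem}\label{thm:union}
There is $n=n(r)$ such that if $G$ and $H$ are $\lambda$-perfect $r$-graphs with $t\ge n$ and $s\ge n$ vertices, then $G\cup H$ is $\lambda$-perfect. Moreover, if $F$ is $(G\cup H)$-free and $\lambda(F)=\lambda(K^r_{t+s-1})$, then $F$ contains $K^r_{t+s-1}$.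
\end{theorem}

The proof confirms the guess above. For reals $a,b\ge r-1$, call a partition $V(F)=V_1\sqcup V_2$ \emph{good for $(a,b)$} if $\Lambda(F[V_1])>f(a)$ and $\Lambda(F[V_2])>f(b)$.

\begin{theorem}\label{thm:partition}
There is $n_0=n_0(r)$ such that for all reals $a,b\ge n_0$ and every $r$-graph $F$ with $\Lambda(F)\ge f(a+b+1)$, at least one of the following holds:
\begin{enumerate}
\item[(1)] $V(F)$ has a partition that is good for $(a,b)$;
\item[(2)] $a$ and $b$ are integers, $\Lambda(F)=f(a+b+1)$, and every optimal vector of $F$ is uniform on the vertex set of a clique $K^r_{a+b+1}\subseteq F$.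
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:union} from Theorem~\ref{thm:partition}]
Let $n=\lceil n_0\rceil+1$, $a=t-1$ and $b=s-1$, so that $a,b\ge n_0$ and $a+b+1=t+s-1$. Suppose that an $r$-graph $F$ has a partition good for $(a,b)$. Then $\Lambda(F[V_1])>f(t-1)=\pi_\lambda(G)$, so $F[V_1]$ contains $G$; in the same way $F[V_2]$ contains $H$, and the two copies are disjoint. Hence alternative (1) fails for every $(G\cup H)$-free $F$. If such an $F$ has $\Lambda(F)\ge f(t+s-1)$, then alternative (2) holds, so $\Lambda(F)=f(t+s-1)$ and $F$ contains $K^r_{t+s-1}$. This is the second assertion, and it gives $\pi_\lambda(G\cup H)\le\Lambda(K^r_{t+s-1})$. The reverse inequality holds because $G\cup H$ has $t+s$ vertices.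
\end{proof}

\begin{remark}\label{rem:general}
The argument uses $\lambda$-perfection only through the values of $\pi_\lambda(G)$ and $\pi_\lambda(H)$. For arbitrary $G,H$ and reals $a,b\ge n_0$ with $\pi_\lambda(G)\le f(a)$ and $\pi_\lambda(H)\le f(b)$, we get $\pi_\lambda(G\cup H)\le f(a+b+1)$: if $\Lambda(F)>f(a+b+1)$, alternative (1) gives disjoint copies of $G$ and $H$ in $F$.
\end{remark}

\begin{remark}\label{rem:sharp}
The term $+1$ is sharp. For integers $a,b\ge n_0$, every partition of the vertex set of $K^r_{a+b+1}$ has $|V_1|\le a$ or $|V_2|\le b$, so none is good for $(a,b)$.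
\end{remark}

The rest of the paper proves Theorem~\ref{thm:partition}.

\section{Collisions, missing edges, and a split vertex}\label{sec:idea}

For a finite vector $z\ge0$ let $D_k(z)$ be the sum of $z_{i_1}\cdots z_{i_k}$ over ordered $k$-tuples of distinct indices; this is $k!$ times the $k$-th elementary symmetric polynomial, and $D_0=1$. For a probability vector, $D_k$ is the probability that $k$ independent samples are distinct. Put $\gamma=\binom r2$.

Let $F$ be an $r$-graph with $\Lambda(F)>0$, let $N$ be its order, let $x$ be an optimal vector and let $V$ be the support of $x$. We work on $V$, where all $x_v$ are positive. For $z\in[0,\infty)^V$ put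
\[
P(z)=r!\,\lambda(F[V],z)=D_r(z)-Q(z),\qquad Q(z)=r!\sum_{e\in\binom Vr\setminus E(F)}\ \prod_{v\in e}z_v ,
\]
so $P(x)=f(N)$. To compare $x$ with the optimal vector of a clique of order $N$, rescale it:
\[
y_v=Nx_v,\qquad \sum_vy_v=N,\qquad S=\sum_vy_v^2,\qquad \kappa=N-S=\sum_vy_v(1-y_v)<N .
\]
We call $\kappa$ the \emph{spread} of $x$. It vanishes for a clique, where $y\equiv1$.

The following heuristic, made precise in Sections~\ref{sec:optimal}--\ref{sec:random}, explains why a positive spread helps. A sample of $r$ vertices from $x$ fails to be an edge either through a collision, which has probability $1-D_r(x)\approx\gamma\sum_vx_v^2=\gamma(N-\kappa)/N^2$, or by being a missing $r$-set, which has probability $Q(x)$. The total is $1-f(N)\approx\gamma/N$, so $Q(x)\approx\gamma\kappa/N^2$: what the spread saves in collisions is spent on missing edges. Now let $N=a+b+1$, let $\alpha=(a+\frac12)/N$ and $\beta=1-\alpha$, put each vertex in $V_1$ with probability $\alpha$, and normalize $x$ on $V_1$ by dividing by the mass of $V_1$, about $\alpha$.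 The collision probability becomes about $\gamma\,\alpha(N-\kappa)/(\alpha N)^2$, while the probability of a missing $r$-set is about $\alpha^rQ(x)/\alpha^r=Q(x)$. The sum is
\[
\frac{\gamma}{\alpha N}\Bigl(1-\frac\kappa N+\frac{\alpha\kappa}N\Bigr)=\frac\gamma{\alpha N}\Bigl(1-\frac{\beta\kappa}N\Bigr).
\]
So $F[V_1]$ should have order about $\alpha N+\alpha\beta\kappa=a+\frac12+\alpha\beta\kappa$ or more, and $F[V_2]$ order about $b+\frac12+\alpha\beta\kappa$ or more. In relative terms, each part keeps the whole saving in collisions and pays only a fraction of the cost.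

The margin $\frac12+\alpha\beta\kappa$ has to absorb the fluctuations of the random partition, which are of size $\sqrt{\alpha N}$. It does so when $\kappa$ is proportional to $N$. The next example shows what happens at the other extreme.

\begin{example}[a split vertex]\label{ex:twin}
Let $a,b\ge r$ be integers and $m=a+b+1$. Let $T$ have vertices $w_1,\dots,w_{a+b},v',v''$, and let its edges be the $r$-sets not containing both of the twins $v',v''$. Merging the twins into one vertex of weight $x_{v'}+x_{v''}$ turns $\lambda(T,x)$ into the polynomial of $K^r_m$. Hence $T$ has order $N=m$, and for each $\mu\in(0,1)$ the vector with $y_{w_i}=1$, $y_{v'}=\mu$, $y_{v''}=1-\mu$ is optimal, with spread $\kappa=2\mu(1-\mu)$. For $r=3$ the missing triples are $\{v',v'',w_i\}$, so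
\[
Q(x)=\frac{6(N-1)\mu(1-\mu)}{N^3}=\frac{\gamma\kappa}{N^2}\Bigl(1-\frac1N\Bigr),
\]
as the heuristic predicts. Which partitions are good for $(a,b)$? By the same merging, a set $W$ containing $j$ of the $w_i$ has $\Lambda(T[W])=\Lambda(K^r_{j+1})$ if it contains a twin and $\Lambda(K^r_j)$ otherwise. A good partition needs cliques of orders at least $a+1$ and $b+1$, with total $a+b+2$. With the twins on the same side the total is only $a+b+1$. So the twins are separated, and then $V_1$ contains exactly $a$ of the $w_i$.
\end{example}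

A good partition exists here, but it is rigid: the size of $V_1$ is forced exactly, and the missing edges must be cut. As $\mu\to0$ the spread tends to $0$ and $x$ tends to the optimal vector of $K^r_{a+b+1}$, which has no good partition. For small spread we therefore need an estimate of $Q(x)$ whose error is small \emph{relative to $\kappa$} (Section~\ref{sec:optimal}), and a way to round the fractional partition ``each vertex belongs to $V_1$ to the extent $\alpha$'' whose loss is exactly compensated by the two margins $\frac12$ (Section~\ref{sec:rounding}). Large spread is treated in Section~\ref{sec:random}.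

\medskip
\noindent\textbf{Constants.} The letter $C$ denotes positive constants depending only on $r$, possibly different at each occurrence; constants implied in $O(\cdot)$ also depend only on $r$. In particular they do not depend on the parameters $\delta$ and $\varepsilon$ introduced later.

\section{Elementary symmetric polynomials}\label{sec:sym}

The function $\psi(w)=f(1/w)=\prod_{i=1}^{r-1}(1-iw)$ is a polynomial with $\psi(0)=1$ and $\psi'(0)=-\gamma$. Hence $-\psi'(w)\ge\gamma-Cw$ and $\psi(w)\le1-\gamma w+Cw^2$ for $0\le w\le1$. Together with $\prod_i(1-t_i)\ge1-\sum_it_i$ for $t_i\in[0,1]$, this gives, for $z\ge r-1$ and $0\le k\le r$,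
\begin{equation}\label{eq:f}
\frac\gamma z-\frac C{z^2}\le1-f(z)\le\frac\gamma z,\qquad 0\le1-f_k(z)\le\frac\gamma z .
\end{equation}

Let $z\setminus i$ denote the vector $z$ with coordinate $i$ deleted, and let $\sigma=\sum_iz_i$. For $k\ge1$,
\begin{align}
D_k(z)&=D_k(z\setminus i)+kz_iD_{k-1}(z\setminus i),\label{eq:delete}\\
D_k(z)&=\sum_iz_iD_{k-1}(z\setminus i),\label{eq:first}\\
D_{k+1}(z)&=\sigma D_k(z)-k\sum_iz_i^2D_{k-1}(z\setminus i).\label{eq:append}
\end{align}
In \eqref{eq:delete} the tuples are sorted by whether the index $i$ occurs, and in which of the $k$ positions; in \eqref{eq:first} by their first index. For \eqref{eq:append}, the product $\sigma D_k(z)$ appends an arbitrary index to a $k$-tuple of distinct indices, and we subtract the cases in which the new index repeats the index $i$ in one of the $k$ positions.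

\subsection{A lower bound}

To show that a part $W$ has a large Lagrangian we test it with the restriction of $x$ to $W$, and we need a lower bound for $D_r$ of that restriction. The quantity $\sigma^2/\sum_iz_i^2$ equals $m$ for a uniform vector on $m$ points and serves as an effective number of points. The next lemma says that $D_r(z)$ is at least what that many equally weighted points would give.

\begin{lemma}\label{lem:lower}
Let $z\ge0$ with $\sigma=\sum_iz_i>0$, let $u=\sum_iz_i^2/\sigma^2$, and suppose $(r-1)u\le1$. Then $D_r(z)\ge\sigma^rf(1/u)$.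
\end{lemma}

\begin{proof}
Let $i\ne j$ with $z_i\ge z_j$, and let $k\ge2$. Applying \eqref{eq:delete} to $z\setminus j$ with the index $i$ and to $z\setminus i$ with the index $j$, and subtracting, we get
\[
D_{k-1}(z\setminus j)-D_{k-1}(z\setminus i)=(k-1)(z_i-z_j)D_{k-2}(z\setminus\{i,j\})\ge0 .
\]
For $k=1$ both terms on the left equal $1$. So the sequences $s_i=z_i$ and $t_i=D_{k-1}(z\setminus i)$ are oppositely ordered: $(s_i-s_j)(t_i-t_j)\le0$. Multiplying by $\omega_i\omega_j$ for weights $\omega_i\ge0$ with sum $1$ and summing over $i,j$ gives Chebyshev's sum inequality $\sum_i\omega_is_it_i\le(\sum_i\omega_is_i)(\sum_i\omega_it_i)$. With $\omega_i=z_i/\sigma$ and \eqref{eq:first},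
\[
\sum_iz_i^2D_{k-1}(z\setminus i)=\sigma\sum_i\omega_is_it_i\le\sigma\cdot u\sigma\cdot\frac{D_k(z)}\sigma=u\sigma D_k(z).
\]
By \eqref{eq:append}, $D_{k+1}(z)\ge\sigma(1-ku)D_k(z)$ for $1\le k\le r-1$. The factors $1-ku$ are nonnegative by hypothesis, so we may iterate from $D_1(z)=\sigma$.
\end{proof}

\subsection{Comparison with the uniform vector}

Since $Q(x)=D_r(x)-f(N)$, an upper bound for $Q(x)$ requires an upper bound for $D_r(x)$. Expanding $D_r(x)$ and $f(N)$ separately to first order leaves an error of size $N^{-2}$, as large as the main term $\gamma\kappa N^{-2}$ when $\kappa$ is bounded. We therefore expand both by the same recursion and subtract term by term, so that every error is proportional to the distance of $y$ from the constant vector $1$.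

Let $x$ be a probability vector, $D_k=D_k(x)\in[0,1]$, $p_m=\sum_vx_v^m$ and $(k)_j=k(k-1)\cdots(k-j+1)$. Iterating \eqref{eq:delete} in the form $D_k(x\setminus v)=D_k-kx_vD_{k-1}(x\setminus v)$, and inserting the result in \eqref{eq:append}, we obtain
\begin{align}
D_k(x\setminus v)&=\sum_{j=0}^k(-1)^j(k)_j\,x_v^j\,D_{k-j}\qquad(k\ge0),\label{eq:expA}\\
D_{k+1}&=D_k-k\sum_{j=0}^{k-1}(-1)^j(k-1)_j\,p_{j+2}\,D_{k-1-j}\qquad(k\ge1).\label{eq:expB}
\end{align}
For the uniform vector on $M$ points, $D_k=(M)_k/M^k=f_k(M)$, $p_{j+2}=M^{-j-1}$ and $D_k(x\setminus v)=(M-1)_k/M^k=f_{k+1}(M)$. Then \eqref{eq:expA} and \eqref{eq:expB} become equalities between polynomials in $1/M$ that hold for all integers $M\ge1$. They are therefore polynomial identities and hold with any real $N>0$ in place of $M$. With $\varphi_k=f_k(N)$,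
\begin{align}
\varphi_{k+1}&=\sum_{j=0}^k(-1)^j(k)_j\,N^{-j}\varphi_{k-j},\label{eq:uniA}\\
\varphi_{k+1}&=\varphi_k-k\sum_{j=0}^{k-1}(-1)^j(k-1)_j\,N^{-j-1}\varphi_{k-1-j}.\label{eq:uniB}
\end{align}

\begin{lemma}\label{lem:compare}
Let $N\ge r-1$ be real and let $x$ be a probability vector such that $y_v=Nx_v\le\gamma$ for all $v$. Put $\kappa=\sum_vy_v(1-y_v)$, $\tau=\sum_vy_v|1-y_v|$ and $R_k=D_k(x)-f_k(N)$. Then $|\kappa|\le\tau\le\gamma N$, and for $0\le k\le r$,
\begin{equation}\label{eq:R}
\Bigl|R_k-\binom k2\kappa N^{-2}\Bigr|\le C\tau N^{-3},\qquad |R_k|\le C\tau N^{-2},\qquad D_k(x)=1+O(1/N).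
\end{equation}
\end{lemma}

\begin{proof}
The bound $\tau\le\gamma N$ follows from $|1-y_v|\le\gamma$ and $\sum_vy_v=N$. For each $k$, the first estimate in \eqref{eq:R} implies the second because $|\kappa|\le\tau$, and the second implies the third by \eqref{eq:f} and $\tau\le\gamma N$.

For $2\le m\le r$ we have $p_m-N^{1-m}=N^{-m}\sum_vy_v(y_v^{m-1}-1)$ and $|y_v^{m-1}-1|\le C|y_v-1|$, as $y_v\le\gamma$. Hence $|p_m-N^{1-m}|\le C\tau N^{-m}$, and for $m=2$ exactly $p_2-N^{-1}=-\kappa N^{-2}$.

We prove the first estimate by induction on $k$. It holds for $k=0,1$ since $R_0=R_1=0$. Let $1\le k\le r-1$ and assume \eqref{eq:R} for all indices up to $k$. Subtracting \eqref{eq:uniB} from \eqref{eq:expB},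
\[
R_{k+1}=R_k-k\sum_{j=0}^{k-1}(-1)^j(k-1)_j\Bigl[(p_{j+2}-N^{-j-1})D_{k-1-j}+N^{-j-1}R_{k-1-j}\Bigr].
\]
For $j\ge1$ the bracket is $O(\tau N^{-3})+O(N^{-2}\cdot\tau N^{-2})=O(\tau N^{-3})$. For $j=0$ it equals $-\kappa N^{-2}D_{k-1}+N^{-1}R_{k-1}=-\kappa N^{-2}+O(\tau N^{-3})$. Thus $R_{k+1}=R_k+k\kappa N^{-2}+O(\tau N^{-3})$, and $\binom k2+k=\binom{k+1}2$. There are fewer than $r$ steps, so the constant depends only on $r$.
\end{proof}

\section{Optimal vectors and the reduction to positive spread}\label{sec:optimal}

Let $F,N,x,V,P,Q,y,S,\kappa$ be as in Section~\ref{sec:idea}. Since all $x_v$ are positive, mass can be moved from any vertex of $V$ to any other, so optimality forces the derivatives $\partial_vP(x)$, $v\in V$, to be equal. Euler's identity $\sum_vx_v\partial_vP(x)=rP(x)$ for a homogeneous polynomial of degree $r$ shows that the common value is $rP(x)=rf(N)$. By \eqref{eq:delete}, $\partial_vD_r(x)=rD_{r-1}(x\setminus v)$. Hence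
\begin{equation}\label{eq:KKT}
D_{r-1}(x\setminus v)=f(N)+\tfrac1r\,\partial_vQ(x)\ \ge\ f(N)\qquad(v\in V).
\end{equation}

Lemma~\ref{lem:compare} has its error in terms of $\tau$, and $\tau$ could a priori be much larger than $\kappa$, because coordinates above and below $1$ cancel in $\kappa$. Condition \eqref{eq:KKT} at the heaviest vertex excludes this: deleting a vertex with $y_v$ well above $1$ would make $D_{r-1}(x\setminus v)$ too small.

\begin{lemma}\label{lem:structure}
There are constants $N_0$ and $C_1$ depending only on $r$ such that, if $N\ge N_0$, then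
\begin{enumerate}
\item[(i)] $y_v\le\gamma$ and $\partial_vQ(x)\le r\gamma/N$ for all $v\in V$;
\item[(ii)] $\kappa\ge0$ and $y_v\le1+C_1\kappa/N$ for all $v\in V$;
\item[(iii)] $Q(x)\le\dfrac{\gamma\kappa}{N^2}\Bigl(1+\dfrac CN\Bigr)$;
\item[(iv)] if $\kappa=0$, then $y\equiv1$, $|V|=N$ and $F[V]$ is complete.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:KKT} and \eqref{eq:f},
\[
1\ge1-x_v\ge(1-x_v)^{r-1}\ge D_{r-1}(x\setminus v)\ge f(N)\ge1-\gamma/N .
\]
So $x_v\le\gamma/N$, and $\partial_vQ(x)=r\bigl(D_{r-1}(x\setminus v)-f(N)\bigr)\le r\gamma/N$. In particular Lemma~\ref{lem:compare} applies; we use its notation.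

(ii) Let $y_v=1+\eta$ be the largest coordinate of $y$. If $\eta\le0$, every term of $\kappa=\sum y(1-y)$ is nonnegative, so $\tau=\kappa\ge0$ and (ii) holds. Let $\eta>0$. Then
\begin{equation}\label{eq:tau}
\tau=\kappa+2\sum_{u\in V}y_u\max(y_u-1,0)\le\kappa+2N\eta .
\end{equation}
Subtract \eqref{eq:uniA} from \eqref{eq:expA} with $k=r-1$, recall $\varphi_r=f(N)$, and use \eqref{eq:KKT}:
\[
0\le D_{r-1}(x\setminus v)-\varphi_r=\sum_{j=0}^{r-1}(-1)^j(r-1)_j\Bigl[(x_v^j-N^{-j})D_{r-1-j}+N^{-j}R_{r-1-j}\Bigr].
\]
The term $j=0$ is $R_{r-1}$. The term $j=1$ is $-(r-1)(\eta D_{r-2}+R_{r-2})/N$. For $j\ge2$ we have $|x_v^j-N^{-j}|=N^{-j}|y_v^j-1|\le C\eta N^{-j}$, so these terms are $O(\eta N^{-2}+\tau N^{-4})$. Multiplying by $N$ and using \eqref{eq:R} for $R_{r-1}$, $R_{r-2}$ and $D_{r-2}$,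
\[
(r-1)\eta\le\binom{r-1}2\frac\kappa N+\frac{C\tau}{N^2}+\frac{C\eta}N .
\]
Inserting \eqref{eq:tau} and collecting the terms in $\eta$ on the left,
\[
\eta\Bigl(r-1-\frac CN\Bigr)\le\frac\kappa N\Bigl(\binom{r-1}2+\frac CN\Bigr).
\]
For $N\ge N_0(r)$ the left side is at least $\eta>0$. Hence $\kappa>0$ and $\eta\le C_1\kappa/N$.

(iii) In both cases of (ii), $\tau\le(1+2C_1)\kappa$. So $Q(x)=D_r(x)-f(N)=R_r\le\gamma\kappa N^{-2}+C\kappa N^{-3}$ by \eqref{eq:R}.

(iv) If $\kappa=0$ then $\tau=0$, so $y\equiv1$ because $y>0$ on $V$, and $|V|=N$. By (iii), $Q(x)=0$; as $x>0$, no $r$-subset of $V$ is missing.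
\end{proof}

The two regimes of Section~\ref{sec:idea} are treated under the following normalization:
\begin{equation}\label{eq:setting}
\max(r,N_0)\le a\le b\ \text{ are reals},\qquad N=a+b+1,\qquad\kappa>0 .
\end{equation}

\begin{proposition}\label{prop:small}
There are $\delta=\delta(r)\in(0,1)$ and $n_1=n_1(r)$ such that, if \eqref{eq:setting} holds, $a\ge n_1$ and $\kappa\le\delta N$, then $F[V]$ has a partition good for $(a,b)$.
\end{proposition}

\begin{proposition}\label{prop:large}
For every $\delta\in(0,1)$ there is $n_2=n_2(r,\delta)$ such that, if \eqref{eq:setting} holds, $a\ge n_2$ and $\kappa>\delta N$, then $F[V]$ has a partition good for $(a,b)$.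
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:partition} from the two propositions]
Take $\delta$ from Proposition~\ref{prop:small} and let $n_0=\max(r,N_0,n_1,n_2(r,\delta))$. The theorem is symmetric in $a$ and $b$, so let $a\le b$. The order $N$ of $F$ satisfies $N\ge a+b+1$. A good partition of the support $V$ of an optimal vector extends arbitrarily to a good partition of $V(F)$, by monotonicity of $\Lambda$.

Suppose that some optimal vector has $\kappa>0$. Let $b'=N-a-1\ge b$. Then \eqref{eq:setting} holds for $(a,b')$, one of the propositions gives a partition good for $(a,b')$, and it is good for $(a,b)$ because $f$ is increasing.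

Otherwise every optimal vector has $\kappa=0$ by Lemma~\ref{lem:structure}(ii). By (iv), $N$ is an integer and every optimal vector is uniform on a clique with $N$ vertices. Split such a clique with $|V_1|=\lfloor a\rfloor+1>a$. Then $|V_2|=N-1-\lfloor a\rfloor\ge N-1-a\ge b$. If one of these two inequalities is strict, then $\Lambda(F[V_1])=f(|V_1|)>f(a)$ and $\Lambda(F[V_2])=f(|V_2|)>f(b)$, which is alternative (1). If both are equalities, then $a$ is an integer, $N=a+b+1$, and $b$ is an integer, which is alternative (2).
\end{proof}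

From now on \eqref{eq:setting} holds. As in Section~\ref{sec:idea}, let
\[
\alpha=\frac{a+\frac12}N\le\frac12,\qquad\beta=1-\alpha=\frac{b+\frac12}N\ge\frac12 ,
\]
and note that
\begin{equation}\label{eq:sizes}
a\le\alpha N\le2a,\qquad b\le\beta N,\qquad b\ge N/4 ,
\end{equation}
the last because $N\le2b+1\le4b$. For $W\subseteq V$ let $Y_W=\sum_{v\in W}y_v$, $S_W=\sum_{v\in W}y_v^2$, $\sigma_W=Y_W/N$, and let $x_W$ be $x$ with the coordinates outside $W$ set to $0$. If $Y_W>0$ and $(r-1)S_W\le Y_W^2$, then testing $F[W]$ with the probability vector $x_W/\sigma_W$ and applying Lemma~\ref{lem:lower} to $x_W$, for which $u=S_W/Y_W^2$, gives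
\begin{equation}\label{eq:test}
\Lambda(F[W])\ \ge\ \frac{P(x_W)}{\sigma_W^r}\ \ge\ f\Bigl(\frac{Y_W^2}{S_W}\Bigr)-\frac{Q(x_W)}{\sigma_W^r}.
\end{equation}

\section{Small spread: rounding a fractional partition}\label{sec:rounding}

We prove Proposition~\ref{prop:small}. Let $\delta\le\min\bigl(\frac12,\frac1{2C_1}\bigr)$, to be decreased once more below, and let $0<\kappa\le\delta N$. Then $0<y_v\le\frac32$ by Lemma~\ref{lem:structure}(ii).

\subsection{An additive criterion}

The effective size $Y_W^2/S_W$ in \eqref{eq:test} is not additive in $W$, which makes it hard to follow while vertices are assigned one at a time. The inequality $(Y-S)^2\ge0$ gives the lower bound $Y^2/S\ge2Y-S$, which is additive and is accurate when $y$ is close to $1$. So give each vertex the value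
\[
h_v=2y_v-y_v^2=1-(1-y_v)^2\in(0,1],
\]
and put $h(W)=\sum_{v\in W}h_v=2Y_W-S_W$. No vertex is worth more than one vertex of a clique, and the total value is $h(V)=2N-S=N+\kappa$.

A \emph{fractional partition} is a vector $\xi\in[0,1]^V$; when $\xi\in\{0,1\}^V$ it is the indicator of $V_1$, and $V_2=V\setminus V_1$. With coordinatewise products $\xi x$ and $(1-\xi)x$, define
\begin{gather*}
A(\xi)=\sum_vh_v\xi_v-a,\qquad B(\xi)=\sum_vh_v(1-\xi_v)-b,\\
q_1(\xi)=\frac{N^2Q(\xi x)}{\gamma\,\alpha^{r-2}},\qquad q_2(\xi)=\frac{N^2Q((1-\xi)x)}{\gamma\,\beta^{r-2}} .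
\end{gather*}
Here $A$ and $B$ are the surpluses of value over the targets $a$ and $b$, with $A+B=\kappa+1$ identically, and $q_1,q_2\ge0$ are the costs of the missing edges, measured in the same unit.

\begin{lemma}\label{lem:criterion}
There are $K=K(r)$ and $a_0=a_0(r)$ such that the following holds for $a\ge a_0$ and $\xi\in\{0,1\}^V$ with $|Y_{V_1}-\alpha N|\le2$. If $A(\xi)>(1+K/a)\,q_1(\xi)$, then $\Lambda(F[V_1])>f(a)$. If $B(\xi)>(1+K/b)\,q_2(\xi)$, then $\Lambda(F[V_2])>f(b)$.
\end{lemma}

\begin{proof}
Assume the first hypothesis; then $A=A(\xi)>0$. Write $Y,S',\sigma$ for $Y_{V_1},S_{V_1},\sigma_{V_1}$. Since $h(V_1)=a+A>0$, the set $V_1$ is nonempty, and $\nu=Y^2/S'\ge2Y-S'=a+A>a\ge r-1$, so \eqref{eq:test} applies. From $(Y-a)^2\ge0$ we get $Y^2/a\ge2Y-a$, hence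
\[
\frac1a-\frac1\nu=\frac{Y^2/a-S'}{Y^2}\ge\frac{2Y-S'-a}{Y^2}=\frac A{Y^2}.
\]
The mean value theorem for $\psi$ on $[1/\nu,1/a]$, where $-\psi'\ge\gamma(1-C/a)$, gives $f(\nu)-f(a)\ge\gamma(1-C/a)A/Y^2$. On the other side, $N\sigma=Y$ gives
\[
\frac{Q(x_{V_1})}{\sigma^r}=\frac{\gamma\,q_1}{Y^2}\Bigl(\frac\alpha\sigma\Bigr)^{r-2},\qquad\frac\sigma\alpha=\frac Y{\alpha N}\ge1-\frac2{\alpha N}\ge1-\frac2a .
\]
By \eqref{eq:test} it suffices to have $(1-C/a)(1-2/a)^{r-2}A>q_1$. Choose $K$ and $a_0$ such that, for all $z\ge a_0$, the factors $1-C/z$ and $1-2/z$ are positive and $(1-C/z)(1-2/z)^{r-2}(1+K/z)\ge1$; then the hypothesis implies this. The proof for $V_2$ is the same with $(b,\beta,B,q_2)$ in place of $(a,\alpha,A,q_1)$, because $b\ge a_0$, $\beta N\ge b$ and $|Y_{V_2}-\beta N|=|Y_{V_1}-\alpha N|$.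
\end{proof}

The factor $1+K/a$ cannot be dropped. In Example~\ref{ex:twin} with $r=3$ we have $h_{w_i}=1$ and $h_{v'}+h_{v''}=1+\kappa$. Let $V_1$ consist of both twins and $a-1$ of the $w_i$. Then $Y_{V_1}=a$, $A=\kappa$, and $q_1=\kappa(a-1)/(a+\frac12)<A$, yet $\Lambda(T[V_1])=f(a)$. In the good partitions of that example, $A$ and $B$ are the values $h$ of the two twins and $q_1=q_2=0$.

Put $\hat q_1=(1+K/a)q_1$ and $\hat q_2=(1+K/b)q_2$. We look for $\xi\in\{0,1\}^V$ with
\begin{equation}\label{eq:goal}
\hat q_1<A,\qquad\hat q_2<B,\qquad|Y_{V_1}-\alpha N|\le2 .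
\end{equation}
A rounding step that lowers $\hat q_1$ may raise $\hat q_2$, so we follow a single function. The condition $\hat q_1/A+\hat q_2/B<1$, cleared of denominators, suggests
\[
g=\hat q_1B+\hat q_2A-AB .
\]
If $A,B>0$ and $g<0$, then $\hat q_1/A+\hat q_2/B<1$ with both terms nonnegative, so $\hat q_1<A$ and $\hat q_2<B$.

\subsection{The starting point}

Let $\xi\equiv\alpha$. Since $h(V)=N+\kappa$, $\alpha N=a+\frac12$ and $\beta N=b+\frac12$,
\[
A=A_0:=\alpha\kappa+\tfrac12,\qquad B=B_0:=\beta\kappa+\tfrac12 .
\]
By homogeneity $q_1=\alpha^2\kappa'$ and $q_2=\beta^2\kappa'$, where $\kappa'=N^2Q(x)/\gamma\le\kappa(1+C/N)$ by Lemma~\ref{lem:structure}(iii). Hence $\hat q_1\le\alpha^2\kappa(1+C/a)$ and $\hat q_2\le\beta^2\kappa(1+C/b)$. Using $\alpha+\beta=1$ and $\alpha^2+\beta^2=1-2\alpha\beta$,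
\[
\alpha^2\kappa B_0+\beta^2\kappa A_0-A_0B_0=\alpha\beta\kappa^2+\tfrac12\kappa(1-2\alpha\beta)-\alpha\beta\kappa^2-\tfrac12\kappa-\tfrac14=-\tfrac14-\alpha\beta\kappa ,
\]
and therefore
\[
g\le-\tfrac14-\alpha\beta\kappa+C\Bigl(\frac{\alpha^2\kappa B_0}a+\frac{\beta^2\kappa A_0}b\Bigr).
\]
By \eqref{eq:sizes}, $\alpha/a\le2/N$ and $1/b\le4/N$. So the first term in parentheses is at most $2\alpha\kappa(\kappa+\frac12)/N$ and the second at most $4\kappa(\alpha\kappa+\frac12)/N$. Their sum is at most $6\alpha\kappa^2/N+3\kappa/N$. Here the hypothesis $\kappa\le\delta N$ enters: together with $1/N\le\alpha/a$, it bounds the error by $C(\delta+1/a)\alpha\kappa$. Fix $\delta=\delta(r)$ with $C\delta\le\frac18$, and $n_1\ge a_0$ with $C/n_1\le\frac18$. Then the error is at most $\frac14\alpha\kappa\le\frac12\alpha\beta\kappa$, and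
\begin{equation}\label{eq:start}
g(\alpha,\dots,\alpha)\le-\tfrac14-\zeta,\qquad\zeta:=\tfrac12\alpha\beta\kappa>0 .
\end{equation}

\subsection{Pivoting}

Number the vertices $1,\dots,M$ so that $y_1\ge y_2\ge\dots\ge y_M$; the reason for this order appears in Section~\ref{sec:mass}. Call a coordinate of $\xi$ \emph{fractional} if it lies in $(0,1)$. While at least two coordinates are fractional, let $i<j$ be the two smallest fractional indices and move along the line
\[
\xi_i\mapsto\xi_i+s/h_i,\qquad\xi_j\mapsto\xi_j-s/h_j .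
\]
On this line $A=A_0$ and $B=B_0$ are constant and positive. The function $\hat q_1$ is a multilinear polynomial in $\xi$ with nonnegative coefficients. With the other coordinates fixed it has the form $c_0+c_1\xi_i+c_2\xi_j+c_3\xi_i\xi_j$ with $c_3\ge0$, so on the line it is a polynomial of degree at most $2$ in $s$ whose $s^2$-coefficient is $-c_3/(h_ih_j)\le0$. The same holds for $\hat q_2$, which is multilinear with nonnegative coefficients in $1-\xi$, and $1-\xi_i$, $1-\xi_j$ also move in opposite directions. Thus $g=\hat q_1B_0+\hat q_2A_0-A_0B_0$ is concave in $s$. The values of $s$ keeping $\xi$ in $[0,1]^V$ form a compact interval containing $0$, and a concave function attains its minimum over the interval at an endpoint. Moving there does not increase $g$ and makes $\xi_i$ or $\xi_j$ integral. Concavity reflects what Example~\ref{ex:twin} showed: two vertices lying in a common missing $r$-set are better apart.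

Integral coordinates are not changed again, so the process stops with at most one fractional coordinate, $A=A_0$, $B=B_0$ and $g\le-\frac14-\zeta$. If no coordinate is fractional, the first two conditions in \eqref{eq:goal} hold.

\subsection{The last coordinate}

Suppose that one coordinate $\ell$ remains fractional, with value $\theta\in(0,1)$, and let $h=h_\ell\in(0,1]$. Rounding it changes $A$ and $B$, and this is what the term $-\frac14$ pays for. As functions of $\vartheta=\xi_\ell\in[0,1]$,
\begin{gather*}
\hat q_1=l_1+m_1\vartheta,\qquad\hat q_2=l_2+m_2(1-\vartheta),\\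
A=A_0+h(\vartheta-\theta),\qquad B=B_0-h(\vartheta-\theta),
\end{gather*}
with $l_1,l_2,m_1,m_2\ge0$. Subscripts $+$, $-$, $\theta$ denote values at $\vartheta=1,0,\theta$. Always $A_+>0$ and $B_->0$.

\emph{Case (a): $A_->0$ and $B_+>0$.} The function $g$ is a polynomial of degree at most $2$ in $\vartheta$ with $\vartheta^2$-coefficient $L=h^2-h(m_1+m_2)\le1$. For such a polynomial,
\[
\theta g_++(1-\theta)g_-=g_\theta+L\theta(1-\theta)\le g_\theta+\tfrac14\le-\zeta<0 .
\]
So $g<0$ at one of the endpoints. Both $A$ and $B$ are positive there, hence $\hat q_1<A$ and $\hat q_2<B$.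

\emph{Case (b): $A_-\le0$}, that is, $h\theta\ge A_0$. Rounding down destroys the surplus of $V_1$, so we must show that $\vartheta=1$ works. Since $g_\theta<0$ and $A_0,B_0>0$, we have $\hat q_{1,\theta}<A_0$. Moreover $\theta\,\hat q_{1,+}=\theta l_1+\theta m_1\le\hat q_{1,\theta}$ and
\[
\theta A_+-A_0=\theta h(1-\theta)-(1-\theta)A_0=(1-\theta)(h\theta-A_0)\ge0 .
\]
So $\theta\,\hat q_{1,+}<A_0\le\theta A_+$, that is, $\hat q_{1,+}<A_+$. For the second part, let $d=h(1-\theta)$, so that $B_+=B_0-d$. Then $d=h-h\theta\le1-A_0\le\frac1{4A_0}$, because $4A_0(1-A_0)\le1$. Dropping the term $\hat q_{1,\theta}B_0\ge0$ from $g_\theta\le-\frac14-\zeta$ and dividing by $A_0$,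
\[
\hat q_{2,+}=l_2\le\hat q_{2,\theta}\le B_0-\frac{\frac14+\zeta}{A_0}<B_0-d=B_+ .
\]

\emph{Case (c): $B_+\le0$.} The argument in (b) uses only $A_0,B_0>0$, $h\le1$, the bound on $g_\theta$ and the displayed forms of $\hat q_1,\hat q_2,A,B$. These are invariant under exchanging $(A,\hat q_1,\vartheta)$ with $(B,\hat q_2,1-\vartheta)$, so $\vartheta=0$ works.

In all cases we reach $\xi\in\{0,1\}^V$ with $\hat q_1<A$ and $\hat q_2<B$.

The loss $\frac14$ in case (a) does occur. Run the procedure on $K^r_{a+b+1}$ with integers $a,b$, where $\kappa=0$, $h\equiv1$, $\hat q_1=\hat q_2=0$, $A_0=B_0=\frac12$ and $g=-\frac14$. Pivoting preserves $\sum_v\xi_v=a+\frac12$, so it ends with one coordinate equal to $\frac12$, and rounding gives $(A,B)=(1,0)$ or $(0,1)$, with $g=0$. The margin $\zeta>0$ in \eqref{eq:start} is what separates positive spread from this exceptional clique.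

\subsection{The mass of $V_1$}\label{sec:mass}

It remains to prove the third condition in \eqref{eq:goal}. Pivots preserve $\sum_ih_i\xi_i$, not $\sum_iy_i\xi_i$. But $y_i=\rho_ih_i$ with $\rho_i=1/(2-y_i)$; the sequence $\rho_i$ is nonincreasing by the choice of the order, and $0<\rho_i\le2$ because $y_i\le\frac32$. Since pivots sweep through the vertices in this order, the partial sums of $h_i(\xi_i-\alpha)$ stay small, and summation by parts transfers this to $y$.

For $1\le k\le M$ let $T_k=\sum_{i\le k}h_i(\xi_i-\alpha)$. We claim that $|T_k|\le1$ for the final $\xi$. At the start $T_k=0$, and a pivot with $j\le k$ does not change $T_k$. Consider the first pivot with $j>k$, if there is one. Just before it, $T_k=0$ and at most one index in $\{1,\dots,k\}$ is fractional, since $j$ is the second smallest fractional index. From then on, including the final rounding, only that coordinate among the first $k$ can change, and it stays in $[0,1]$; so $T_k$ changes in total by at most the value $h\le 1$ of that vertex. If there is no such pivot, only the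 final rounding can change $T_k$, again by at most $1$. This proves the claim. Now
\[
|Y_{V_1}-\alpha N|=\Bigl|\sum_{i=1}^M\rho_ih_i(\xi_i-\alpha)\Bigr|=\Bigl|\sum_{k<M}T_k(\rho_k-\rho_{k+1})+T_M\rho_M\Bigr|\le(\rho_1-\rho_M)+\rho_M\le2 .
\]
Thus \eqref{eq:goal} holds, and Lemma~\ref{lem:criterion} shows that the partition is good for $(a,b)$. This proves Proposition~\ref{prop:small}. \hfill$\square$

\section{Large spread: a random partition}\label{sec:random}

We prove Proposition~\ref{prop:large}. Let $\omega=\kappa/N\in(\delta,1)$, and put each vertex into $V_1$ independently with probability $\alpha$, and into $V_2$ otherwise. By the computation in Section~\ref{sec:idea}, the failure probability on $V_1$ should beat that of a clique of order $\alpha N$ by the factor $1-\beta\omega$, and on $V_2$ that of a clique of order $\beta N$ by the factor $1-\alpha\omega$. The two parts behave differently. Since $\beta\ge\frac12$, the relative margin on $V_1$ is at least $\delta/2$, and a crude bound on $Q(x_{V_1})$ suffices. The margin $\alpha\omega$ on $V_2$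 is small when $a$ is much smaller than $b$, so all quantities attached to $V_2$ must be controlled to relative accuracy $\varepsilon\alpha$. This is possible because their variances carry a factor $\alpha$, by the following case of the Efron--Stein inequality.

\begin{lemma}\label{lem:ES}
Let $\xi_1,\dots,\xi_M$ be independent with $\mathbb P(\xi_i=1)=\alpha=1-\mathbb P(\xi_i=0)$. Let $Z$ be a function of $\xi_1,\dots,\xi_M$ that changes by at most $L_i$ in absolute value when $\xi_i$ is switched and the other variables are fixed. Then $\operatorname{Var}Z\le\alpha\sum_iL_i^2$.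
\end{lemma}

\begin{proof}
Let $\mathcal F_i$ be the $\sigma$-field generated by $\xi_1,\dots,\xi_i$, and let $\mathbb E_i$ denote averaging over $\xi_i$ only. The differences $d_i=\mathbb E[Z\mid\mathcal F_i]-\mathbb E[Z\mid\mathcal F_{i-1}]$ sum to $Z-\mathbb EZ$ and are orthogonal, since $\mathbb E[d_j\mid\mathcal F_{j-1}]=0$ and $d_i$ is $\mathcal F_{j-1}$-measurable for $i<j$. So $\operatorname{Var}Z=\sum_i\mathbb Ed_i^2$. By independence $\mathbb E[Z\mid\mathcal F_{i-1}]=\mathbb E[\mathbb E_iZ\mid\mathcal F_i]$, so $d_i=\mathbb E[Z-\mathbb E_iZ\mid\mathcal F_i]$, and Jensen's inequality gives $\mathbb Ed_i^2\le\mathbb E(Z-\mathbb E_iZ)^2$. Finally $\mathbb E_i(Z-\mathbb E_iZ)^2$ is the variance of a two-valued variable whose values differ by at most $L_i$, hence at most $\alpha(1-\alpha)L_i^2$.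
\end{proof}

Let $\varepsilon\in(0,\frac14]$, to be chosen in terms of $r$ and $\delta$, and write $Q=Q(x)$. Lemma~\ref{lem:structure} gives $y_v\le\gamma$, $x_v\partial_vQ(x)\le r\gamma^2/N^2$, and
\begin{equation}\label{eq:Qomega}
Q\le\frac{\gamma\omega}N\Bigl(1+\frac CN\Bigr)\le\frac CN .
\end{equation}
Consider the four events
\begin{gather*}
|Y_{V_1}-\alpha N|\le\varepsilon\alpha N,\qquad|S_{V_1}-\alpha(N-\kappa)|\le\varepsilon\alpha N,\\
Q(x_{V_2})\le\beta^rQ+\varepsilon\alpha/N,\qquad Q(x_{V_1})\le\tfrac32\alpha^rQ .
\end{gather*}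
The means of the four random variables are $\alpha N$, $\alpha S=\alpha(N-\kappa)$, $\beta^rQ$ and $\alpha^rQ$; for the last two, a given $r$-set lies in $V_2$ with probability $\beta^r$ and in $V_1$ with probability $\alpha^r$.

For $Y_{V_1}$ and $S_{V_1}$ take $L_v=y_v$ and $L_v=y_v^2$ in Lemma~\ref{lem:ES}. Since $y_v\le\gamma$ and $\sum_vy_v=N$, both variances are at most $C\alpha N$. By Chebyshev's inequality $\mathbb P(|Z-\mathbb EZ|>t)\le\operatorname{Var}Z/t^2$, each of the first two events fails with probability at most $C/(\varepsilon^2\alpha N)\le C/(\varepsilon^2a)$.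

Since $Q$ is multilinear, switching $v$ changes $Q(x_{V_2})$ by $x_v\,\partial_vQ(x_{V_2})$ in absolute value, and this is at most $L_v=x_v\partial_vQ(x)$ because the coefficients of $Q$ are nonnegative. By Lemma~\ref{lem:ES}, Euler's identity and \eqref{eq:Qomega},
\[
\operatorname{Var}Q(x_{V_2})\le\alpha\sum_vL_v^2\le\frac{C\alpha}{N^2}\sum_vx_v\partial_vQ(x)=\frac{C\alpha}{N^2}\,rQ\le\frac{C\alpha}{N^3}.
\]
With $t=\varepsilon\alpha/N$, the third event also fails with probability at most $C/(\varepsilon^2\alpha N)\le C/(\varepsilon^2a)$. The fourth fails with probability at most $\frac23$ by Markov's inequality if $Q>0$, and never if $Q=0$.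

For $a$ large in terms of $r$ and $\varepsilon$ the failure probabilities sum to less than $1$. Fix an outcome in which all four events hold. Then $S_{V_1}\le2\alpha N$ and $Y_{V_1}\ge\frac34\alpha N$, while $S_{V_2}\le S<N$ and $Y_{V_2}\ge\beta N-\varepsilon\alpha N\ge\frac12N-\frac18N=\frac38N$. So $S_{V_i}/Y_{V_i}^2\le C/a$ for $i=1,2$, and \eqref{eq:test} applies to both parts when $a$ is large. Combined with the upper bound in \eqref{eq:f}, it reads
\begin{equation}\label{eq:fail}
1-\Lambda(F[V_i])\le\frac{\gamma S_{V_i}}{Y_{V_i}^2}+\frac{Q(x_{V_i})}{\sigma_{V_i}^r}.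
\end{equation}

\emph{The part $V_1$.} We have $S_{V_1}\le\alpha N(1-\omega+\varepsilon)$, $Y_{V_1}\ge(1-\varepsilon)\alpha N$ and $\sigma_{V_1}\ge(1-\varepsilon)\alpha$. By \eqref{eq:fail} and \eqref{eq:Qomega},
\[
1-\Lambda(F[V_1])\le\frac\gamma{\alpha N}\biggl[\frac{1-\omega+\varepsilon}{(1-\varepsilon)^2}+\frac{\frac32\alpha\omega(1+\frac CN)}{(1-\varepsilon)^r}\biggr].
\]
Since $(1-\varepsilon)^{-m}\le1+C\varepsilon$ for $m\le r$ and $\frac32\alpha\le\frac34$, the bracket is at most $1-\omega+\frac34\omega+C(\varepsilon+\frac1a)\le1-\frac\delta4+C(\varepsilon+\frac1a)$. If $C\varepsilon\le\delta/16$ and $C/a\le\delta/16$, then with $\alpha N\ge a$,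
\[
1-\Lambda(F[V_1])\le\frac\gamma a\Bigl(1-\frac\delta8\Bigr)<\frac\gamma a-\frac C{a^2}\le1-f(a),
\]
where the strict inequality holds once $a>8C/(\gamma\delta)$, and the last one is \eqref{eq:f}.

\emph{The part $V_2$.} From $\beta\ge\frac12$ we get $\sigma_{V_2}\ge\beta-\varepsilon\alpha\ge\beta(1-2\varepsilon\alpha)$, and $2\varepsilon\alpha\le\frac14$, so $\sigma_{V_2}^{-m}\le\beta^{-m}(1+C\varepsilon\alpha)$ for $m\le r$. Also $S_{V_2}=S-S_{V_1}\le\beta(N-\kappa)+\varepsilon\alpha N$. The two terms of \eqref{eq:fail} satisfy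
\begin{align*}
\frac{\gamma S_{V_2}}{N^2\sigma_{V_2}^2}&\le\frac\gamma{\beta N}\Bigl(1-\omega+\frac{\varepsilon\alpha}\beta\Bigr)(1+C\varepsilon\alpha)\le\frac\gamma{\beta N}\bigl(1-\omega+C\varepsilon\alpha\bigr),\\
\frac{Q(x_{V_2})}{\sigma_{V_2}^r}&\le\Bigl(Q+\frac{2^r\varepsilon\alpha}N\Bigr)(1+C\varepsilon\alpha)\le Q+\frac{C\varepsilon\alpha}N\le\frac\gamma{\beta N}\Bigl(\beta\omega+\frac CN+C\varepsilon\alpha\Bigr),
\end{align*}
using \eqref{eq:Qomega} in the last two steps. Since $1-\omega+\beta\omega=1-\alpha\omega\le1-\delta\alpha$, $1/N\le\alpha/a$ and $\beta N\ge b$,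
\[
1-\Lambda(F[V_2])\le\frac\gamma b\Bigl[1-\delta\alpha+C\Bigl(\varepsilon+\frac1a\Bigr)\alpha\Bigr]\le\frac\gamma b\Bigl(1-\frac{\delta\alpha}2\Bigr)
\]
if $C\varepsilon\le\delta/4$ and $C/a\le\delta/4$. The gain $\gamma\delta\alpha/(2b)$ must exceed the term $C/b^2$ in \eqref{eq:f}. By \eqref{eq:sizes}, $\alpha b\ge\alpha N/4\ge a/4$, so this holds once $a>8C/(\gamma\delta)$, however large $b$ is. Then $1-\Lambda(F[V_2])<\gamma/b-C/b^2\le1-f(b)$.

Choose $\varepsilon=\varepsilon(r,\delta)$ satisfying the two conditions on $\varepsilon$, and then $n_2$ so large that the finitely many conditions on $a$ hold for $a\ge n_2$. The partition is good for $(a,b)$. This proves Proposition~\ref{prop:large}, and with it Theorems~\ref{thm:partition} and~\ref{thm:union}. \hfill$\square$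

\begin{thebibliography}{1}

\bibitem{AC23}
Ann.\ Comb.\ \textbf{27} (2023), 957--978, Springer Nature Switzerland AG, published online January 6, 2023, doi:10.1007/s00026-022-00634-y,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00026-022-00634-y.pdf}.

\end{thebibliography}
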